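\title{Operator Sidon sets that are not finite unions of translates of free sets}

\begin{abstract}
A subset of a discrete group is operator Sidon if every bounded operator-valued function on it can be interpolated, with a uniform constant, by a coefficient of a unitary representation of the group. Finite unions of translates of free sets have this property. We show that the converse fails, even up to a finite set: the generators of the group $\langle s_1,s_2,\dots \mid s_i^2=(s_is_j)^3=e\ (i\neq j)\rangle$ form an operator Sidon set with constant at most $2$ in which every translate of a free set has at most one element. With the exponent $3$ replaced by $m$, the constant lies between $1/\cos(\pi/2m)$ and $1/\cos(\pi/m)$, whereas constant exactly $1$ forces freeness. There are also examples in torsion-free groups with constant arbitrarily close to $1$. The proof completes a finite edge-colored graph with unitary edge labels to an infinite one that carries a representation of the group.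
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Gamma$ be a discrete group with identity element $e$. Its universal unitary representation $U_\Gamma\colon\Gamma\to\mathcal B(\mathcal H)$ is the direct sum of one representative of each equivalence class of cyclic unitary representations, and the full $C^*$-algebra $C^*(\Gamma)$ is the $C^*$-algebra generated by the unitaries $\varphi_t=U_\Gamma(t)$, $t\in\Gamma$. Every unitary representation $\rho$ of $\Gamma$ is a direct sum of cyclic ones, so for every finitely supported $a\colon\Gamma\to\mathcal B(\ell_2)$,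
\begin{equation}\label{eq:universal}
\Big\|\sum_t a(t)\otimes\rho(t)\Big\|\le\Big\|\sum_t a(t)\otimes\varphi_t\Big\| .
\end{equation}
Here and below, a tensor product of operators acts on the Hilbert space tensor product, and norms of operators are operator norms.

\begin{definition}
A subset $\Lambda\subset\Gamma$ is \emph{operator Sidon} if there is a constant $C$ such that every finitely supported $a\colon\Lambda\to\mathcal B(\ell_2)$ satisfies
\begin{equation}\label{eq:sidon}
\sup_{z_t\in\mathcal B(\ell_2),\ \|z_t\|\le1}\Big\|\sum_{t\in\Lambda}a(t)\otimes z_t\Big\|\le C\,\Big\|\sum_{t\in\Lambda}a(t)\otimes\varphi_t\Big\| .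
\end{equation}
We write $C_\Lambda$ for the least such $C$, and $C_\Lambda=\infty$ if there is none.
\end{definition}

On the left of \eqref{eq:sidon} the operators $z_t$ are chosen with no relation between them. On the right the unitaries $\varphi_t$ obey every relation that holds in $\Gamma$. So $C_\Lambda$ measures how much the relations among the elements of $\Lambda$ can reduce a norm. In dual form (Proposition~\ref{prop:interp}), $C_\Lambda\le C$ means that arbitrary contractions $f(t)$, $t\in\Lambda$, can be written as $f(t)=V_1^*\rho(t)V_0$ with $\rho$ a unitary representation of $\Gamma$ and $\|V_0\|\,\|V_1\|\le C$.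

A subset $F\subset\Gamma$ is \emph{free} if the subgroup it generates is a free group with free basis $F$; equivalently, no nonempty reduced word in letters indexed by $F$ evaluates to $e$. A \emph{translate} of $F$ is a set $sF=\{sx:x\in F\}$ with $s\in\Gamma$. Right translates give the same class of sets, since $Fs=s(s^{-1}Fs)$ and $s^{-1}Fs$ is free.

Free sets are the model case. If $\Gamma$ is free with basis $F$, any unitaries $(u_t)_{t\in F}$ define a representation $t\mapsto u_t$, and interpolation is exact. The same holds for a free set in any group (Theorem~\ref{thm:sharp}(a)). Translates of operator Sidon sets and finite sets are operator Sidon (Lemma~\ref{lem:basic}), and it is known that the union of two operator Sidon sets is operator Sidon, a fact that we mention only as motivation. Hence every finite union of translates of free sets is operator Sidon, and \cite{source} asks whether the converse holds. A nonempty free set contains an element of infinite order, so in a torsion group no nonempty finite set is a union of translates of free sets. The question must therefore be read up to a finite set.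

\medskip
\noindent\textbf{Problem.} \emph{Let $\Gamma$ be a discrete group and $\Lambda\subset\Gamma$ an operator Sidon set. Is there always a finite set $E\subset\Lambda$ such that $\Lambda\setminus E$ is a finite union of translates of free sets?}
\medskip

The answer is no. Let $I$ be an infinite set, let $m\ge3$ be an integer, and let $m_{ij}=m_{ji}$ $(i\ne j\in I)$ be integers with $m\le m_{ij}<\infty$. Consider the Coxeter group
\begin{equation}\label{eq:W}
W=\langle s_i\ (i\in I)\mid s_i^2=e,\ (s_is_j)^{m_{ij}}=e\ (i\ne j)\rangle,\qquad S=\{s_i:i\in I\}.
\end{equation}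

\begin{theorem}\label{thm:main}
The elements $s_i$ are pairwise distinct, and $S$ is operator Sidon in $W$ with $C_S\le1/\cos(\pi/m)$. For every finite $E\subset S$, the set $S\setminus E$ is not a finite union of translates of free sets.
\end{theorem}

The simplest instance is $I=\mathbb N$ and $m_{ij}=3$ for all $i\neq j$, where $C_S\le2$. The last assertion of the theorem has a short reason: $x^{-1}y$ is a torsion element for all $x,y\in S$, so a translate of a free set inside $S$ has at most one element. The content of the theorem is that a set with so many relations can be operator Sidon. The next result locates the example between two cases in which relations do the expected damage.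

\begin{theorem}\label{thm:sharp}
Let $\Gamma$ be a group and $\Lambda\subset\Gamma$.
\begin{itemize}
\item[(a)] If $\Lambda\neq\emptyset$, then $C_\Lambda=1$ if and only if $\Lambda=t_0(\{e\}\cup F)$ with $t_0\in\Gamma$ and $F$ free. So if $C_\Lambda=1$, then $\Lambda$ minus one point is a translate of a free set. In contrast, for every $\varepsilon>0$ there are a group and an infinite subset $\Lambda$ of it with $C_\Lambda\le1+\varepsilon$ such that for no finite $E$ is $\Lambda\setminus E$ a finite union of translates of free sets.
\item[(b)] If $\Lambda$ contains $t\ne t'$ with $(t^{-1}t')^m=e$ for an integer $m\ge2$, then $C_\Lambda\ge1/\cos(\pi/2m)$. Hence if all $m_{ij}$ in \eqref{eq:W} are equal to $m\geq3$, then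
\[
\frac1{\cos(\pi/2m)}\le C_S\le\frac1{\cos(\pi/m)},
\]
and $C_S-1$ is of exact order $m^{-2}$.
\item[(c)] If $\Lambda$ contains $n$ commuting involutions that form a basis of a subgroup $(\mathbb Z/2)^n$, then $C_\Lambda\ge\sqrt n$. Hence the condition $m\ge3$ in Theorem~\ref{thm:main} cannot be relaxed to $m\ge2$.
\end{itemize}
\end{theorem}

Each part, taken alone, points to a positive answer to the Problem. At $C_\Lambda=1$ the set is free up to a translation and one point. By (b), one torsion relation between two elements already pushes the constant above $1$. By (c), when the relation $(s_is_j)^2=e$ holds for all pairs, these losses accumulate and the constant grows without bound as generators are added. One would guess the same for $(s_is_j)^3=e$. Theorem~\ref{thm:main} says that from exponent $3$ on, the loss does not accumulate: the bound $1/\cos(\pi/m)$ is independent of the number of generators, and by (b) its excess over $1$ is within a bounded factor of the loss caused by a single pair.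

Since the obstruction to freeness in Theorem~\ref{thm:main} is torsion, one may hope for a positive answer in torsion-free groups. This fails too.

\begin{theorem}\label{thm:tf}
For every $\varepsilon>0$ there are a torsion-free group $\tilde\Gamma$ and an infinite set $\tilde\Lambda\subset\tilde\Gamma$ with $C_{\tilde\Lambda}\le1+\varepsilon$ such that every translate of a free set contained in $\tilde\Lambda$ has at most $2$ elements. So for no finite $E$ is $\tilde\Lambda\setminus E$ a finite union of translates of free sets.
\end{theorem}

Section~\ref{sec:interp} reduces Theorem~\ref{thm:main} to interpolating finitely many unitaries $u_i$ by a representation of $W$. Section~\ref{sec:systems} obtains representations of $W$ from edge-colored graphs with unitary labels and solves the case of two generators by hand. Section~\ref{sec:completion} shows that a graph whose two-colored paths are short can be completed to one that carries a representation, and Section~\ref{sec:box} applies this to a graph built on a box in $\mathbb Z^n$. Theorems~\ref{thm:sharp} and~\ref{thm:tf} are proved in Sections~\ref{sec:sharp} and~\ref{sec:tf}.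

\section{Interpolation by coefficients of representations}\label{sec:interp}

We recall two facts about completely bounded maps. Let $A$ be a unital $C^*$-algebra and $\mathcal M\subset A$ a linear subspace. A linear map $T\colon\mathcal M\to\mathcal B(\ell_2)$ acts entrywise on $n\times n$ matrices over $\mathcal M$, normed as elements of the $C^*$-algebra $M_n(A)$; call this map $T_n$ and put $\|T\|_{cb}=\sup_n\|T_n\|$. Wittstock's extension theorem \cite[Thm.~8.2]{paulsen} states that if $\|T\|_{cb}<\infty$, then $T$ extends to a linear map $\tilde T\colon A\to\mathcal B(\ell_2)$ with $\|\tilde T\|_{cb}=\|T\|_{cb}$. The factorization theorem \cite[Thm.~8.4]{paulsen} states that such a $\tilde T$ has the form $\tilde T(x)=V_1^*\Pi(x)V_0$, where $\Pi\colon A\to\mathcal B(K)$ is a unital $*$-homomorphism and $V_0,V_1\colon\ell_2\to K$ satisfy $\|V_0\|\,\|V_1\|=\|\tilde T\|_{cb}$.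

\begin{proposition}\label{prop:interp}
Let $\Lambda\subset\Gamma$ and $0\le C<\infty$. The following are equivalent.
\begin{itemize}
\item[(i)] $C_\Lambda\le C$.
\item[(ii)] For every $f\colon\Lambda\to\mathcal B(\ell_2)$ with $\sup_t\|f(t)\|\le1$ there are a unitary representation $\rho$ of $\Gamma$ on a Hilbert space $K$ and operators $V_0,V_1\colon\ell_2\to K$ with $\|V_0\|\,\|V_1\|\le C$ and $V_1^*\rho(t)V_0=f(t)$ for all $t\in\Lambda$.
\item[(iii)] For every finite $\Lambda_0\subset\Lambda$ and all unitaries $u_t$ $(t\in\Lambda_0)$ on $\ell_2$ there are $\rho$, $V_0$, $V_1$ as in (ii) with $\|V_0\|\,\|V_1\|\le C$ and $V_1^*\rho(t)V_0=u_t$ for all $t\in\Lambda_0$.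
\end{itemize}
\end{proposition}

\begin{proof}
(i)$\Rightarrow$(ii). Let $\mathcal M$ be the linear span of $\{\varphi_t:t\in\Lambda\}$ in $C^*(\Gamma)$. If $\sum_tc_t\varphi_t=0$ with scalars $c_t$, then \eqref{eq:sidon} with $a(t)=c_t1$ gives $\sum_tc_tf(t)=0$. So $T(\varphi_t)=f(t)$ defines a linear map $T\colon\mathcal M\to\mathcal B(\ell_2)$. An $n\times n$ matrix over $\mathcal M$ has the form $\sum_ta(t)\otimes\varphi_t$ with $a(t)\in M_n$ finitely supported, and $T_n$ sends it to $\sum_ta(t)\otimes f(t)$. Regarding $M_n$ as a corner of $\mathcal B(\ell_2)$, we get $\|T_n\|\le C$ from \eqref{eq:sidon}. Extend and factorize $T$ as above, and put $\rho(t)=\Pi(\varphi_t)$.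

(ii)$\Rightarrow$(iii). Take $f(t)=u_t$ on $\Lambda_0$ and $f(t)=0$ elsewhere.

(iii)$\Rightarrow$(i). Let $a$ be supported in the finite set $\Lambda_0$ and let $z_t$ be contractions. A contraction $z$ on $\ell_2$ is the upper left corner of its Halmos dilation
\[
u=\begin{pmatrix}z&D'\\ D&-z^*\end{pmatrix},\qquad D=(1-z^*z)^{1/2},\quad D'=(1-zz^*)^{1/2}.
\]
We have $zD=D'z$, because $z\,g(z^*z)=g(zz^*)\,z$ for polynomials $g$ and hence for continuous $g$. So the off-diagonal entries of $u^*u$ and $uu^*$, which are $\pm(D'z-zD)$ and its adjoint, vanish; the diagonal entries are $z^*z+D^2=1$ and $zz^*+D'^2=1$. Thus $u$ is unitary on $\ell_2\oplus\ell_2$, which we identify with $\ell_2$. Let $u_t$ be the dilation of $z_t$. Then $\sum_t a(t)\otimes z_t$ is a compression of $\sum_t a(t)\otimes u_t$, and with $\rho,V_0,V_1$ from (iii),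
\[
\Big\|\sum_t a(t)\otimes z_t\Big\|\le\Big\|(1\otimes V_1)^*\Big(\sum_t a(t)\otimes\rho(t)\Big)(1\otimes V_0)\Big\|\le C\,\Big\|\sum_t a(t)\otimes\varphi_t\Big\|
\]
by \eqref{eq:universal}.
\end{proof}

Theorems~\ref{thm:main} and~\ref{thm:tf} use only the elementary implication (iii)$\Rightarrow$(i). The two cited theorems enter only in the ``only if'' part of Theorem~\ref{thm:sharp}(a).

\begin{lemma}\label{lem:basic}
Let $\Lambda\subset\Gamma$.
\begin{itemize}
\item[(1)] $C_{\Lambda'}\le C_\Lambda$ for $\Lambda'\subset\Lambda$, and $C_{s\Lambda}=C_\Lambda$ for $s\in\Gamma$.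
\item[(2)] If $\Lambda\ne\emptyset$, then $C_\Lambda\ge1$. If $\Lambda$ is finite, then $C_\Lambda\le|\Lambda|$.
\item[(3)] If $\theta\colon\Gamma\to\Gamma'$ is a homomorphism that is injective on $\Lambda$, then $C_\Lambda\le C_{\theta(\Lambda)}$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) The first claim holds because a function on $\Lambda'$ extends by zero to $\Lambda$, the second because $\sum_ta(t)\otimes\varphi_{st}=(1\otimes\varphi_s)\sum_ta(t)\otimes\varphi_t$ with $1\otimes\varphi_s$ unitary.

(2) For $a$ supported at one point $s$, both the supremum and the norm on the right of \eqref{eq:sidon} equal $\|a(s)\|$. For the upper bound let $L$ be the left regular representation, $L(t)\delta_x=\delta_{tx}$ on $\ell_2(\Gamma)$, and let $J_sh=h\otimes\delta_s$. Then $J_s^*\big(\sum_ta(t)\otimes L(t)\big)J_e=a(s)$, so $\|a(s)\|\le\|\sum_ta(t)\otimes\varphi_t\|$ by \eqref{eq:universal}, while the left side of \eqref{eq:sidon} is at most $\sum_s\|a(s)\|$.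

(3) Apply \eqref{eq:universal} to $\rho=U_{\Gamma'}\circ\theta$: it gives $\|\sum_ta(t)\otimes U_{\Gamma'}(\theta(t))\|\le\|\sum_ta(t)\otimes\varphi_t\|$, and the left side of \eqref{eq:sidon} is the same for $\Lambda$ and for $\theta(\Lambda)$.
\end{proof}

\section{Representations from labeled graphs}\label{sec:systems}

By Proposition~\ref{prop:interp}, given unitaries $u_1,\dots,u_n$ on $H=\ell_2$ we need a representation $s_i\mapsto U_i$ of $W$ and contractions $V_0,V_1$ with $V_1^*U_iV_0=c\,u_i$, where $c>0$ does not depend on $n$. The relations $s_i^2=e$ alone cost nothing. On $H\oplus H$ let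
\[
U_i=\begin{pmatrix}0&u_i^{-1}\\ u_i&0\end{pmatrix},\qquad V_0h=(h,0),\qquad V_1h=(0,h).
\]
Then $U_i^2=1$ and $V_1^*U_iV_0=u_i$. But $U_iU_j=\operatorname{diag}(u_i^{-1}u_j,\,u_iu_j^{-1})$, and no power of it need be $1$. View this as a graph with two vertices $\bullet$ and $\circ$, each carrying a copy of $H$, and for each $i$ an edge of color $i$ from $\bullet$ to $\circ$ with label $u_i$. The operator $U_iU_j$ moves a vector along the $j$-edge and back along the $i$-edge, and picks up the factor $u_i^{-1}u_j$ on each such round trip. The remedy is to unfold the graph so that a walk in colors $i,j$ does not return early, and then to close the walk with new edges into a cycle of length $2m_{ij}$, one new label being chosen to cancel the accumulated factor.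

In this section and the next, $H\neq0$ is a Hilbert space, $I$ is any set of \emph{colors} with at least two elements, the $m_{ij}=m_{ji}$ are integers with $3\le m_{ij}<\infty$, and $W$ is given by the presentation \eqref{eq:W}.

\begin{definition}
A \emph{system} $Y$ consists of
\begin{itemize}
\item a vertex set $X$;
\item for each $i\in I$, a set $\mathcal E_i$ of \emph{$i$-edges} (unordered pairs of distinct vertices) that is a matching: each vertex lies in at most one $i$-edge;
\item for each $i$-edge $\{x,y\}$, unitaries $\lambda_i(x,y)$ and $\lambda_i(y,x)=\lambda_i(x,y)^{-1}$ on $H$, called \emph{labels}.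
\end{itemize}
A vertex \emph{lacks} the color $i$ if it lies in no $i$-edge. For $i\ne j$, an \emph{$\{i,j\}$-component} is a connected component of the multigraph $(X,\mathcal E_i\sqcup\mathcal E_j)$.
\end{definition}

In this multigraph each vertex has degree at most $2$, and two edges at a vertex have different colors. So an $\{i,j\}$-component is a path (finite or infinite, possibly a single vertex) or a cycle of even length, and its edges alternate in color. The \emph{holonomy} of a cycle $x_0,x_1,\dots,x_\ell=x_0$ whose consecutive edges have colors $c_1,\dots,c_\ell$ is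
\[
\lambda_{c_\ell}(x_{\ell-1},x_\ell)\cdots\lambda_{c_2}(x_1,x_2)\,\lambda_{c_1}(x_0,x_1).
\]
A change of base point conjugates the holonomy and a reversal of orientation inverts it, so the condition that it equals $1$ depends only on the cycle.

\begin{definition}
An $\{i,j\}$-component is \emph{closed} if it is a cycle of length exactly $2m_{ij}$ with holonomy $1$, and \emph{open} otherwise. A system is \emph{complete} if all its $\{i,j\}$-components are closed, for all $i\ne j$.
\end{definition}

In a complete system no vertex lacks a color: given $x$ and $i$, pick $j\neq i$; the $\{i,j\}$-cycle through $x$ contains an $i$-edge at $x$. The other endpoint of that edge is the \emph{$i$-neighbor} of $x$.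

\begin{lemma}\label{lem:rep}
Let $\hat Y$ be a complete system with vertex set $\hat X\neq\emptyset$. The formula
\[
U_i(\delta_x\otimes h)=\delta_y\otimes\lambda_i(x,y)h,\qquad y\text{ the $i$-neighbor of }x,
\]
defines unitaries on $\ell_2(\hat X)\otimes H$, the assignment $s_i\mapsto U_i$ extends to a unitary representation of $W$, and $U_i\ne U_j$ for $i\neq j$.
\end{lemma}

\begin{proof}
The space is the orthogonal sum of the subspaces $\delta_x\otimes H$. The operator $U_i$ permutes these subspaces according to the bijection $x\mapsto y$ and maps each one unitarily onto its image, so it is unitary. Next, $U_i^2(\delta_x\otimes h)=\delta_x\otimes\lambda_i(y,x)\lambda_i(x,y)h=\delta_x\otimes h$. Applying $(U_iU_j)^{m_{ij}}$ to $\delta_x\otimes h$ moves the vector $2m_{ij}$ steps along edges of colors $j,i,j,i,\dots$, that is, exactly once around the $\{i,j\}$-cycle through $x$, and multiplies $h$ by the holonomy, which is $1$. So the $U_i$ satisfy the relations in \eqref{eq:W}. Finally, the $i$-neighbor and the $j$-neighbor of $x$ are its two neighbors on a cycle of length at least $6$, so they differ and $U_i\neq U_j$.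
\end{proof}

The following example contains the whole method except for the interaction of three colors.

\begin{example}\label{ex:two}
Let $I=\{1,2\}$ and $m_{12}=3$, and let $u_1,u_2$ be unitaries on $H$. Replace each of the vertices $\bullet,\circ$ by four copies $\nu^\bullet,\nu^\circ$ indexed by $\nu=\nu_1\nu_2\in\{0,1\}^2$, and let the $i$-edge leaving $\nu^\bullet$ lower the $i$-th digit by one, with label $u_i$; it exists only if $\nu_i=1$. The $\{1,2\}$-components are
\[
10^\bullet\ \overset{1}{\text{---}}\ 00^\circ\ \overset{2}{\text{---}}\ 01^\bullet,\qquad
01^\circ\ \overset{1}{\text{---}}\ 11^\bullet\ \overset{2}{\text{---}}\ 10^\circ,\qquad 00^\bullet,\qquad 11^\circ .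
\]
There is no cycle. Close the first path to a hexagon $10^\bullet,00^\circ,01^\bullet,y_1,y_2,y_3$ with three new vertices; its edges have colors $1,2,1,2,1,2$ in this order. Read in this direction, the first two labels are $u_1$ and $u_2^{-1}$. Give the edge from $y_1$ to $y_2$ the label $u_1^{-1}u_2$ and the other three new edges the label $1$. The holonomy is $(u_1^{-1}u_2)\,u_2^{-1}u_1=1$. The second path is closed in the same way, again with first two labels $u_1^{-1}$ and $u_2$ cancelled by one new label $u_1u_2^{-1}$, and each isolated vertex is put on a hexagon with five new vertices and all labels $1$. The result is a complete system on a set $\hat X$ of $24$ vertices, and Lemma~\ref{lem:rep} gives $U_1,U_2$ with $U_1^2=U_2^2=(U_1U_2)^3=1$. Define isometries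
\[
V_0h=\tfrac12\sum_\nu\delta_{\nu^\bullet}\otimes h,\qquad V_1h=\tfrac12\sum_\nu\delta_{\nu^\circ}\otimes h .
\]
The operator $U_1$ sends $10^\bullet$ to $00^\circ$ and $11^\bullet$ to $01^\circ$ with label $u_1$, and sends $00^\bullet$ and $01^\bullet$ to new vertices, on which $V_1^*$ vanishes. Hence $V_1^*U_1V_0=\frac14(u_1+u_1)=\frac12u_1$. The operator $U_2$ sends $01^\bullet$ to $00^\circ$ and $11^\bullet$ to $10^\circ$ with label $u_2$ and the other two black vertices to new vertices, so $V_1^*U_2V_0=\frac12u_2$.
\end{example}

For two generators the resulting bound $C_S\le2$ is no better than Lemma~\ref{lem:basic}(2). What matters is the origin of the factor $\frac12$: it is the proportion of $\nu\in\{0,1\}^n$ with $\nu_i=1$, and this proportion does not depend on $n$. Two tasks remain. We must close the paths for all pairs of colors at once, without ever joining two of the original vertices by a new edge, since such an edge could add an unwanted term to $V_1^*U_iV_0$. And for larger $m$ we must use the longer cycles to improve the factor.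

\section{Completing a system}\label{sec:completion}

With three or more colors, closing one component interferes with others in two ways. First, if a vertex $x$ lacks the color $c$, then the $\{c,j\}$-component of $x$ is open for every $j\ne c$, and all these components must be closed through one and the same new $c$-edge at $x$. We therefore add these shared edges first (Step A below) and close the components afterwards with edges that are not shared (Step B); the label that cancels the holonomy is put on an unshared edge. Second, a new vertex on an $\{i,j\}$-cycle lacks the other colors, so each round of closing creates new open components, and the process has to be repeated infinitely often. It needs a hypothesis that is strong enough for one round and is restored by that round.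

\begin{definition}
A system is \emph{admissible} if for all $i\ne j$ every open $\{i,j\}$-component is a finite path with at most $2m_{ij}-4$ edges.
\end{definition}

\begin{lemma}\label{lem:complete}
Every admissible system $Y$ on a vertex set $X$ extends to a complete system $\hat Y$ on some $\hat X\supset X$ in which all old edges and labels are kept and every added edge has at most one endpoint in $X$.
\end{lemma}

\begin{proof}
We construct an admissible system $Y'\supset Y$ on $X'\supset X$ such that every component meeting $X$ is closed and every added edge has an endpoint in $X'\setminus X$. Figure~\ref{fig:round} shows the construction when $X$ is a single vertex.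

\emph{Step A.} For every $x\in X$ and every color $c$ that $x$ lacks, add a new vertex $[x,c]$, called an \emph{A-vertex}, and a $c$-edge $\{x,[x,c]\}$ with label $1$.

Let $P$ be an open $\{i,j\}$-component of $Y$, a path $x_0,\dots,x_p$ with $p\le2m_{ij}-4$ edges. If $p\ge1$, the interior vertices have both colors $i,j$ and each endpoint lacks exactly one of them. If $p=0$, then $x_0$ lacks both. In either case Step A lengthens $P$ by one edge at each end and yields an alternating path $\tilde P=(w^-,x_0,\dots,x_p,w^+)$ with $p+2$ edges. Its ends are distinct A-vertices: they are attached to different vertices if $p\ge1$ and have different colors if $p=0$.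

\emph{Step B.} For each pair $\{i,j\}$ and each open $\{i,j\}$-component $P$ of $Y$, put $q=2m_{ij}-(p+2)$. Admissibility gives $q\ge2$. Add $q-1\ge1$ new vertices $v_1,\dots,v_{q-1}$, called \emph{B-vertices of type $\{i,j\}$}, and the path $w^+,v_1,\dots,v_{q-1},w^-$ of $q$ new edges. Color these edges with $i$ and $j$ so as to continue the alternation of $\tilde P$ beyond $w^+$. The cycle formed with $\tilde P$ has even length $2m_{ij}$, so the colors also alternate at $w^-$. Give all new edges the label $1$ except one, with label $\lambda$. The holonomy has the form $A\lambda B$ with $A,B$ fixed unitaries, and we take $\lambda=A^{-1}B^{-1}$.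

\emph{$Y'$ is a system.} We list the edges at each kind of vertex.
\begin{itemize}
\item A vertex $x\in X$ has exactly one edge of each color, old or from Step A. Step B adds no edge at $x$.
\item Let $w=[x,c]$. It has the $c$-edge $\{x,w\}$. For each $j\ne c$, the $\{c,j\}$-component $P$ of $x$ in $Y$ is open because $x$ lacks $c$, and $w$ is an end of $\tilde P$. Step B for $P$ adds one edge at $w$, of color $j$ by alternation. If $w$ is an end of some $\tilde P$, then the end edge $\{x,w\}$ shows that $c$ is one of the two colors of $P$ and that $x\in P$; so no other path in Step B reaches $w$. Thus $w$ has exactly one edge of each color.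
\item A B-vertex of type $\{i,j\}$ has one $i$-edge, one $j$-edge and no other edge.
\end{itemize}
So each color class is a matching.

\emph{$Y'$ is admissible.} Fix $i\ne j$. An alternating cycle in colors $i,j$ is a whole $\{i,j\}$-component, since each of its vertices already has both colors on the cycle. Hence the closed $\{i,j\}$-components of $Y$ are still closed components of $Y'$, and each open one has become part of a closed component. These cycles contain all of $X$, all A-vertices $[x,c]$ with $c\in\{i,j\}$, and all B-vertices of type $\{i,j\}$. Every other $\{i,j\}$-component of $Y'$ consists of vertices of two kinds: B-vertices of a type other than $\{i,j\}$, each of which has at most one edge with color in $\{i,j\}$, and A-vertices $w=[x,c]$ with $c\notin\{i,j\}$. For such a $w$, the $i$-edge is the first or last edge of a Step B path for the pair $\{c,i\}$, and the $j$-edge is the first or last edge of a Step B path for the pair $\{c,j\}$. Since $q\ge2$, the other endpoints of these edges are B-vertices, of types $\{c,i\}$ and $\{c,j\}$. They are distinct, and the component ends at each of them. So the component of $w$ is a path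 with $2$ edges. A remaining component that contains no A-vertex has all degrees at most $1$, so it is a path with at most $1$ edge. Finally $2\le2m_{ij}-4$ because $m_{ij}\ge3$.

\emph{Iteration.} Repeat the construction to get $Y\subset Y'\subset Y''\subset\cdots$ and let $\hat Y$ be the union; its color classes are increasing unions of matchings, hence matchings. A vertex of the $r$-th system lies, for each $i\ne j$, on a closed $\{i,j\}$-component of the $(r+1)$-st system, and this cycle remains a closed component of $\hat Y$. So $\hat Y$ is complete. An edge added in any round has an endpoint created in that round, which is not in $X$.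
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[very thick] (0,0)--(0,1) (-0.87,1.5)--(-1.73,1) (-1.73,0)--(-0.87,-0.5) (0.87,1.5)--(1.73,1) (1.73,0)--(0.87,-0.5);
\draw[very thick,dashed] (0,0)--(-0.87,-0.5) (0,1)--(-0.87,1.5) (-1.73,1)--(-1.73,0) (-0.87,-1.5)--(0,-2) (0.87,-1.5)--(0.87,-0.5);
\draw[very thick,dotted] (0,0)--(0.87,-0.5) (-0.87,-0.5)--(-0.87,-1.5) (0,-2)--(0.87,-1.5) (0,1)--(0.87,1.5) (1.73,1)--(1.73,0);
\fill (0,0) circle (2.2pt) (0,1) circle (2.2pt) (-0.87,-0.5) circle (2.2pt) (0.87,-0.5) circle (2.2pt);
\filldraw[fill=white] (-0.87,1.5) circle (2.2pt) (-1.73,1) circle (2.2pt) (-1.73,0) circle (2.2pt) (0.87,1.5) circle (2.2pt) (1.73,1) circle (2.2pt) (1.73,0) circle (2.2pt) (-0.87,-1.5) circle (2.2pt) (0,-2) circle (2.2pt) (0.87,-1.5) circle (2.2pt);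
\node[above right] at (0,0) {$x$};
\node[above] at (0,1.12) {$[x,1]$};
\node[below left] at (-0.87,-0.5) {$[x,2]$};
\node[below right] at (0.87,-0.5) {$[x,3]$};
\node at (-0.87,0.5) {$\{1,2\}$};
\node at (0.95,0.55) {$\{1,3\}$};
\node at (0,-1.05) {$\{2,3\}$};
\end{tikzpicture}
\caption{One round of completion applied to a single vertex $x$, with three colors ($1$ solid, $2$ dashed, $3$ dotted) and all $m_{ij}=3$. Step A adds the vertices $[x,c]$ and the three edges at $x$, each shared by two hexagons. Step B adds three vertices (open circles) for each pair of colors. Outside the $\{1,2\}$-hexagon, the components in colors $1,2$ are the two-edge path through $[x,3]$ and two single edges.}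
\label{fig:round}
\end{figure}

\begin{remark}\label{rem:four}
The bound $2m_{ij}-4$ is used once, to get $q\ge2$. It puts a B-vertex next to each A-vertex on every Step B path, and B-vertices, having only two colors, are where the new open components stop. For $q=1$ the new edge would join two A-vertices, which have all colors, and the argument would give no bound on the length of the new components. Some bound is necessary for the lemma: a path with $2m_{ij}-1$ edges can be closed only by an edge between its two endpoints, both in $X$. The hypothesis $m_{ij}\ge3$ is also used once, to make the new two-edge paths admissible.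
\end{remark}

\section{The system on a box and the proof of Theorem~\ref{thm:main}}\label{sec:box}

Now $I$ is infinite and $3\le m\le m_{ij}<\infty$, as in Theorem~\ref{thm:main}.

\subsection*{The generators are distinct}
The system with one vertex and no edge is admissible. By Lemmas~\ref{lem:complete} and~\ref{lem:rep} there is a representation of $W$ in which the $s_i$ have pairwise distinct images.

\subsection*{The initial system}
Let $J\subset I$ be finite, identified with $\{1,\dots,n\}$, and let $u_1,\dots,u_n$ be unitaries on $H=\ell_2$. To unfold the two-vertex graph of Section~\ref{sec:systems}, index the copies of $\bullet$ and $\circ$ by $\nu\in\mathbb Z^n$ and let an $i$-edge join $\nu^\bullet$ to $(\nu-\mathbf e_i)^\circ$, where $\mathbf e_i$ is the $i$-th basis vector. A walk in colors $i,j$ then drifts in the direction $\pm(\mathbf e_j-\mathbf e_i)$ and never returns. On all of $\mathbb Z^n$ the components are infinite, so we cut them to an admissible length by restricting $\nu$ to a box.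

Put $k=m-1\ge2$ and $Q=\{0,\dots,k-1\}^n$. Let $X$ consist of the \emph{black} vertices $\nu^\bullet$ and the \emph{white} vertices $\nu^\circ$, $\nu\in Q$. For $i\in J$ the $i$-edges and their labels are
\[
\{\nu^\bullet,(\nu-\mathbf e_i)^\circ\}\quad(\nu\in Q,\ \nu_i\ge1),\qquad\lambda_i\big(\nu^\bullet,(\nu-\mathbf e_i)^\circ\big)=u_i ,
\]
and for $i\in I\setminus J$ there are no $i$-edges. Each endpoint of an $i$-edge determines the other, so each color class is a matching. Example~\ref{ex:two} started from the case $n=k=2$.

\begin{lemma}\label{lem:box}
This system is admissible.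
\end{lemma}

\begin{proof}
Let $i\ne j$. If $\{i,j\}\not\subset J$, at most one of the two colors occurs, so each component is a path with at most $1\le2m_{ij}-4$ edge. Let $i,j\in J$ and walk along a component in a fixed direction. The vertices alternate between black and white and the edges alternate between $i$ and $j$, so the walk leaves every black vertex by the same color. If this color is $i$, two steps lead from $\nu^\bullet$ to $(\nu-\mathbf e_i+\mathbf e_j)^\bullet$; if it is $j$, they lead to $(\nu+\mathbf e_i-\mathbf e_j)^\bullet$. In both cases the $i$-th coordinate is strictly monotone along the successive black vertices. So the component is not a cycle, it is a finite path since $X$ is finite, and its black vertices have distinct $i$-th coordinates. Distinct $i$-edges have distinct black endpoints, and such an endpoint has $\nu_i\in\{1,\dots,k-1\}$. Hence the component has at most $k-1$ edges of color $i$. Exchanging $i$ and $j$, it has at most $k-1$ edges of color $j$. In total it has at most $2k-2=2m-4\le2m_{ij}-4$ edges.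
\end{proof}

The bound $2k-2$ is attained when $n\geq2$: for fixed values of the other coordinates, the black vertices with $\nu_i+\nu_j=k$ and the white vertices with $\nu_i+\nu_j=k-1$ form a path with $k-1$ black vertices, each having both colors. So when some $m_{ij}$ with $i,j\in J$ equals $m$, the side $k=m-1$ is the largest that Lemma~\ref{lem:complete} allows.

By Lemmas~\ref{lem:complete} and~\ref{lem:rep} there are $\hat X\supset X$ and a unitary representation $\rho$ of $W$ on $\ell_2(\hat X)\otimes H$, with $\rho(s_i)=U_i$, such that for $i\in J$ and $\nu\in Q$: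
\begin{itemize}
\item if $\nu_i\ge1$, then $U_i(\delta_{\nu^\bullet}\otimes h)=\delta_{(\nu-\mathbf e_i)^\circ}\otimes u_ih$;
\item if $\nu_i=0$, then $U_i(\delta_{\nu^\bullet}\otimes h)\in\delta_y\otimes H$ with $y\notin X$, because the $i$-edge at $\nu^\bullet$ is an added edge.
\end{itemize}

\subsection*{The weights}
Let $\tau=(\tau_0,\dots,\tau_{k-1})$ be a real unit vector, put $\tau_\nu=\prod_{l=1}^n\tau_{\nu_l}$ for $\nu\in Q$, and define
\[
V_0h=\sum_{\nu\in Q}\tau_\nu\,\delta_{\nu^\bullet}\otimes h,\qquad V_1h=\sum_{\nu\in Q}\tau_\nu\,\delta_{\nu^\circ}\otimes h .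
\]
These are isometries since $\sum_\nu\tau_\nu^2=(\sum_r\tau_r^2)^n=1$. The adjoint $V_1^*$ sends $\delta_{\mu^\circ}\otimes h$ to $\tau_\mu h$ and vanishes on $\delta_y\otimes H$ for every other vertex $y$. Therefore, for $i\in J$,
\begin{equation}\label{eq:coef}
V_1^*\rho(s_i)V_0=\Big(\sum_{\nu\in Q,\ \nu_i\ge1}\tau_\nu\tau_{\nu-\mathbf e_i}\Big)u_i=\Big(\sum_{r=1}^{k-1}\tau_r\tau_{r-1}\Big)\prod_{l\ne i}\Big(\sum_{r=0}^{k-1}\tau_r^2\Big)u_i=\Big(\sum_{r=1}^{k-1}\tau_r\tau_{r-1}\Big)u_i .
\end{equation}
This is the point at which $n$ drops out: the edge of color $i$ changes only the $i$-th coordinate, and the other coordinates contribute the factor $1$. It is essential that black and white vertices carry the same weights. With product weights built from two different nonnegative unit vectors $\tau\neq\tau'$, the product over $l\ne i$ would be $\langle\tau,\tau'\rangle^{n-1}$, which tends to $0$ as $n\to\infty$.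

Uniform weights $\tau_r=k^{-1/2}$ give the factor $(k-1)/k$ in \eqref{eq:coef}, hence $C_S\le(m-1)/(m-2)$. This already answers the Problem, but its excess over $1$ is of order $m^{-1}$. To do better, note that $2\sum_r\tau_r\tau_{r-1}$ is the quadratic form of the adjacency matrix of the path with $k$ vertices, so the best choice is the Perron eigenvector of that matrix. With $m=k+1$, let
\[
\tau_r=\sqrt{\tfrac2m}\,\sin\frac{(r+1)\pi}{m}\qquad(-1\le r\le k),
\]
so that $\tau_{-1}=\tau_k=0$. We verify the two properties that we use. First,
\[
\sum_{r=0}^{k-1}\tau_r^2=\frac2m\sum_{s=0}^{m-1}\sin^2\frac{s\pi}m=\frac1m\sum_{s=0}^{m-1}\Big(1-\cos\frac{2s\pi}m\Big)=1,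
\]
because the $m$-th roots of unity sum to $0$. Second, the identity $\sin(x-y)+\sin(x+y)=2\sin x\cos y$ gives $\tau_{r-1}+\tau_{r+1}=2\cos(\pi/m)\,\tau_r$ for $0\le r\le k-1$. Multiplying by $\tau_r$ and summing over $r$ yields $2\sum_{r=1}^{k-1}\tau_r\tau_{r-1}=2\cos(\pi/m)$. For $m=3$ these are the uniform weights $\tau_0=\tau_1=1/\sqrt2$ of Example~\ref{ex:two}.

\subsection*{End of the proof}
By \eqref{eq:coef}, $V_1^*\rho(s_i)V_0=\cos(\pi/m)\,u_i$ for all $i\in J$. Dividing $V_0$ by $\cos(\pi/m)>0$, we obtain condition (iii) of Proposition~\ref{prop:interp} with $C=1/\cos(\pi/m)$. Hence $C_S\le1/\cos(\pi/m)$.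

Let $tF\subset S$ with $F$ free, and suppose that $x\ne y$ are in $F$. Then $x^{-1}y$ is a nontrivial element of the free group $\langle F\rangle$, and free groups are torsion-free, so $x^{-1}y$ has infinite order. On the other hand $tx=s_i$ and $ty=s_j$ for some $i\ne j$, so $x^{-1}y=(tx)^{-1}(ty)=s_is_j$, and $(s_is_j)^{m_{ij}}=e$ with $m_{ij}<\infty$. This contradiction shows that $|tF|\le1$. A union of $N$ translates of free sets contained in $S$ therefore has at most $N$ elements, while $S\setminus E$ is infinite for finite $E$ because $I$ is infinite and the $s_i$ are distinct. This proves Theorem~\ref{thm:main}. \qed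

\section{Exact interpolation and the cost of a relation}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
\emph{If.} Let $\Lambda=t_0(\{e\}\cup F)$ with $F$ free and let $G=\langle F\rangle$. We check condition (iii) of Proposition~\ref{prop:interp} with $C=1$. Unitaries given on a finite subset of $\Lambda$ extend to a family $(u_t)_{t\in\Lambda}$ by setting the others equal to $1$. Since $F$ is a free basis of $G$ and $F=\{t_0^{-1}t:t\in\Lambda\setminus\{t_0\}\}$, there is a unitary representation $\sigma$ of $G$ on $\ell_2$ with $\sigma(t_0^{-1}t)=u_{t_0}^{-1}u_t$ for $t\in\Lambda\setminus\{t_0\}$; the formula also holds for $t=t_0$.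

To pass from $G$ to $\Gamma$ we induce. Let $R\ni e$ be a set of representatives of the cosets $\gamma G$. For $\gamma\in\Gamma$ and $r\in R$ write $\gamma r=r'g$ with $r'\in R$, $g\in G$, and set $\rho(\gamma)(\delta_r\otimes h)=\delta_{r'}\otimes\sigma(g)h$ on $\ell_2(R)\otimes\ell_2$. Each $\rho(\gamma)$ is unitary since $r\mapsto r'$ is a bijection, and $\rho$ is multiplicative: if $\gamma_2r=r'g$ and $\gamma_1r'=r''g'$, then $\gamma_1\gamma_2r=r''g'g$. The isometry $V_0h=\delta_e\otimes h$ satisfies $\rho(g)V_0=V_0\sigma(g)$ for $g\in G$. Put $V_1=\rho(t_0)V_0u_{t_0}^{-1}$, again an isometry. For $t\in\Lambda$,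
\[
V_1^*\rho(t)V_0=u_{t_0}V_0^*\rho(t_0^{-1}t)V_0=u_{t_0}\sigma(t_0^{-1}t)=u_t .
\]
So $C_\Lambda\le1$, and $C_\Lambda=1$ by Lemma~\ref{lem:basic}(2).

\emph{Only if.} The idea is that a unitary can be a compression of another unitary only if nothing is lost in the compression; this turns the interpolation formula into an intertwining relation, which is multiplicative. Let $C_\Lambda=1$, fix any $t_0\in\Lambda$, and put $g_t=t_0^{-1}t$ and $F=\{g_t:t\in\Lambda\setminus\{t_0\}\}$, so that $\Lambda=t_0(\{e\}\cup F)$. A word involves finitely many letters, so it suffices to show, for each finite $\Lambda_0\subset\Lambda$ with $t_0\in\Lambda_0$ and $|\Lambda_0|\ge2$, that the elements $g_t$, $t\in\Lambda_0\setminus\{t_0\}$, are free. (If $\Lambda=\{t_0\}$, then $F=\emptyset$ is free.)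

Let $\mathbb F$ be the free group on letters $x_t$, $t\in\Lambda_0\setminus\{t_0\}$. It is countably infinite, so $\ell_2(\mathbb F)$ can be identified with $\ell_2$. Let $L$ be the left regular representation of $\mathbb F$, which is injective, and put $u_t=L(x_t)$ and $u_{t_0}=1$. By Proposition~\ref{prop:interp} there are $\rho,V_0,V_1$ with $\|V_0\|\,\|V_1\|\le1$ and $V_1^*\rho(t)V_0=u_t$ on $\Lambda_0$. Replacing $V_0,V_1$ by $V_0/\|V_0\|$ and $\|V_0\|V_1$, we may assume that both are contractions. For $h\in\ell_2$ and $t\in\Lambda_0$,
\[
\|h\|=\|u_th\|=\|V_1^*\rho(t)V_0h\|\le\|\rho(t)V_0h\|=\|V_0h\|\le\|h\| .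
\]
So $V_0$ is an isometry, and $\kappa=\rho(t)V_0h$ satisfies $\|V_1^*\kappa\|=\|\kappa\|$, that is, $\langle(1-V_1V_1^*)\kappa,\kappa\rangle=0$. As $1-V_1V_1^*\ge0$, this means $\|(1-V_1V_1^*)^{1/2}\kappa\|=0$, hence $\kappa=V_1V_1^*\kappa=V_1u_th$. Thus $\rho(t)V_0=V_1u_t$. For $t=t_0$ this reads $V_1=\rho(t_0)V_0$, and so $\rho(g_t)V_0=V_0u_t$. Multiplying by $\rho(g_t)^{-1}$ on the left and by $u_t^{-1}$ on the right gives $\rho(g_t^{-1})V_0=V_0u_t^{-1}$. Let $\theta\colon\mathbb F\to\Gamma$ be the homomorphism with $\theta(x_t)=g_t$. The set of $\omega\in\mathbb F$ with $\rho(\theta(\omega))V_0=V_0L(\omega)$ contains the letters and their inverses, and it is closed under products, since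
\[
\rho(\theta(\omega\omega'))V_0=\rho(\theta(\omega))V_0L(\omega')=V_0L(\omega)L(\omega') .
\]
So it is all of $\mathbb F$. If $\theta(\omega)=e$, then $V_0=V_0L(\omega)$, so $L(\omega)=1$ because $V_0$ is injective, and $\omega$ is trivial. Hence $\theta$ is injective and the $g_t$ are free.

If $C_\Lambda=1$, then $\Lambda\setminus\{t_0\}=t_0F$. For the last assertion of (a), take $S\subset W$ as in Theorem~\ref{thm:main} with $m$ so large that $1/\cos(\pi/m)\le1+\varepsilon$.
\end{proof}

In particular a free set $F$ has $C_F\le C_{\{e\}\cup F}=1$, as stated in Section~\ref{sec:intro}.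

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
The spectrum of $\varphi_{t^{-1}t'}$ lies in the $m$-th roots of unity, so we test \eqref{eq:sidon} with a phase that is as far from them as possible. Let $\omega=\exp(\mathrm i\pi/m)$, and take $a(t)=1$, $a(t')=\omega1$ and $a=0$ elsewhere. The left side of \eqref{eq:sidon} equals $2$, attained at $z_t=1$, $z_{t'}=\bar\omega1$. On the right, $\|\varphi_t+\omega\varphi_{t'}\|=\|1+\omega\varphi_{t^{-1}t'}\|$. This operator is normal, so its norm is at most
\[
\max_{0\le r<m}\Big|1+\exp\frac{\mathrm i\pi(2r+1)}m\Big|=\max_{0\le r<m}2\Big|\cos\frac{(2r+1)\pi}{2m}\Big|=2\cos\frac\pi{2m},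
\]
where the last step holds because the angles $(2r+1)\pi/2m$ lie in $[\pi/2m,\ \pi-\pi/2m]$. Hence $C_\Lambda\ge1/\cos(\pi/2m)$.

If all $m_{ij}=m$, apply this to $t=s_i$, $t'=s_j$ and use Theorem~\ref{thm:main} for the upper bound. Since $(1/\cos x-1)/x^2\to\frac12$ as $x\to0$, the positive sequences $m^2\big(1/\cos(\pi/2m)-1\big)$ and $m^2\big(1/\cos(\pi/m)-1\big)$, $m\ge3$, converge to $\pi^2/8$ and $\pi^2/2$. So $m^2(C_S-1)$ is bounded above and below by positive constants independent of $m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Let $t_1,\dots,t_n\in\Lambda$ be the involutions. Commuting involutions act as signs, so we use coefficients whose signed sums are all small. On $(\mathbb C^2)^{\otimes n}$ let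
\[
a_i=Z^{\otimes(i-1)}\otimes T\otimes1^{\otimes(n-i)},\qquad T=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}.
\]
The $a_i$ are real symmetric matrices with $a_i^2=1$. For $i<j$ we have $a_ia_j=-a_ja_i$: the factors in position $i$ are $T$ and $Z$, which anticommute, and the factors in every other position commute. Hence $(\sum_i\eta_ia_i)^2=n$ for every $\eta\in\{\pm1\}^n$, and the self-adjoint matrix $\sum_i\eta_ia_i$ has norm $\sqrt n$.

The $\varphi_{t_i}$ are commuting self-adjoint unitaries. The operators $P_\eta=\prod_i\frac12(1+\eta_i\varphi_{t_i})$ are mutually orthogonal projections with sum $1$ and $\varphi_{t_i}P_\eta=\eta_iP_\eta$. So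
\[
\sum_ia_i\otimes\varphi_{t_i}=\sum_\eta\Big(\sum_i\eta_ia_i\Big)\otimes P_\eta
\]
has norm at most $\sqrt n$. On the left of \eqref{eq:sidon} take $z_{t_i}=a_i$, viewing matrices as corners of operators on $\ell_2$. If $(\xi_l)$ is the standard basis and $a$ is a real orthogonal matrix, then $\xi=\sum_l\xi_l\otimes\xi_l$ satisfies $(a\otimes a)\xi=\sum_{p,q}(aa^{\mathsf T})_{pq}\,\xi_p\otimes\xi_q=\xi$. Thus $\big(\sum_ia_i\otimes a_i\big)\xi=n\xi$, the left side of \eqref{eq:sidon} is at least $n$, and $C_\Lambda\ge n/\sqrt n=\sqrt n$.

If all $m_{ij}$ in \eqref{eq:W} were equal to $2$, the $s_i$ would be commuting involutions, and the homomorphism of $W$ onto $\bigoplus_I\mathbb Z/2$ sending $s_i$ to the $i$-th basis element shows that any $n$ of them form a basis of a subgroup $(\mathbb Z/2)^n$. Then $C_S\ge\sqrt n$ for all $n$, so $S$ is not operator Sidon.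
\end{proof}

\section{A torsion-free example}\label{sec:tf}

In a torsion-free group the obstruction of Theorem~\ref{thm:sharp}(b) is absent: if $t\ne t'$, then $t^{-1}t'$ has infinite order, so $\{t,t'\}=t(\{e\}\cup\{t^{-1}t'\})$ has constant $1$ by Theorem~\ref{thm:sharp}(a). We therefore look for relations among triples. By Lemma~\ref{lem:basic}(3), lifting $S$ to a group that maps onto $W$ does not increase the constant. We need a lift that is large enough to have no torsion and small enough to keep a relation among any three generators. Write $W=\mathbb F/K$ with $\mathbb F$ free. In $\mathbb F/[K,K]$ the relators of $W$ are no longer required to be trivial, only to commute with each other, and the following lemma removes the torsion. For a group $P$, $[P,P]$ denotes the commutator subgroup; if $R$ is normal in $\mathbb F$, so is $[R,R]$. We use two textbook facts: every subgroup of a free group is free, and for a free group $P$ the quotient $P/[P,P]$ is free abelian, hence torsion-free.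

\begin{lemma}[Auslander--Lyndon]\label{lem:AL}
If $R$ is a normal subgroup of a free group $\mathbb F$, then $\mathbb F/[R,R]$ is torsion-free.
\end{lemma}

\begin{proof}
Let $x\in\mathbb F$ and $N\ge1$ with $x^N\in[R,R]$. We show $x\in[R,R]$. The subgroup $P=\langle x,R\rangle$ is free and $x^N\in[R,R]\subset[P,P]$, so $x\in[P,P]$ because $P/[P,P]$ is torsion-free. The quotient $P/R$ is generated by the image of $x$, so it is abelian and $[P,P]\subset R$. Thus $x\in R$. Since $R$ is free, $R/[R,R]$ is torsion-free, and $x^N\in[R,R]$ gives $x\in[R,R]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tf}]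
Choose $m\ge3$ with $1/\cos(\pi/m)\le1+\varepsilon$, and let $W$ be the group \eqref{eq:W} with $I=\mathbb N$ and all $m_{ij}=m$. Let $\mathbb F$ be free on $x_1,x_2,\dots$, let $K$ be the kernel of the homomorphism $\mathbb F\to W$, $x_i\mapsto s_i$, and put $\tilde\Gamma=\mathbb F/[K,K]$. Let $\tilde x_i$ be the image of $x_i$ in $\tilde\Gamma$ and $\tilde\Lambda=\{\tilde x_i:i\in\mathbb N\}$. By Lemma~\ref{lem:AL}, $\tilde\Gamma$ is torsion-free. Since $[K,K]\subset K$, there is a homomorphism $\tilde\Gamma\to W$ with $\tilde x_i\mapsto s_i$. The $s_i$ are distinct, so it maps $\tilde\Lambda$ bijectively onto $S$. Hence $\tilde\Lambda$ is infinite, and $C_{\tilde\Lambda}\le C_S\le1+\varepsilon$ by Lemma~\ref{lem:basic}(3) and Theorem~\ref{thm:main}.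

Suppose that a translate $tF$ of a free set contains three distinct elements $\tilde x_i=ty_1$, $\tilde x_j=ty_2$, $\tilde x_l=ty_3$, with $y_1,y_2,y_3\in F$. Put
\[
\alpha=\tilde x_i^{-1}\tilde x_j=y_1^{-1}y_2,\qquad\beta=\tilde x_i^{-1}\tilde x_l=y_1^{-1}y_3 .
\]
In the free group with basis $y_1,y_2,y_3$, the endomorphism $y_1\mapsto y_1$, $y_2\mapsto y_1^{-1}y_2$, $y_3\mapsto y_1^{-1}y_3$ has the inverse $y_1\mapsto y_1$, $y_2\mapsto y_1y_2$, $y_3\mapsto y_1y_3$. So $\{y_1,\alpha,\beta\}$ is again a basis, and $\alpha^m\beta^m\alpha^{-m}\beta^{-m}$, a nonempty reduced word in $\alpha,\beta$, is not $e$. On the other hand, $(x_i^{-1}x_j)^m$ and $(x_i^{-1}x_l)^m$ map to $(s_is_j)^m=e$ and $(s_is_l)^m=e$ in $W$, so they lie in $K$. Thus $\alpha^m$ and $\beta^m$ belong to the abelian subgroup $K/[K,K]$ of $\tilde\Gamma$ and commute, a contradiction.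

So a translate of a free set contained in $\tilde\Lambda$ has at most $2$ elements, and a union of $N$ of them has at most $2N$ elements, while $\tilde\Lambda\setminus E$ is infinite for every finite $E$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{paulsen}
Paulsen, \emph{Completely Bounded Maps and Operator Algebras}.

\bibitem{source}
\emph{Sidon Sets In Discrete Groups}, \texttt{http://math.iisc.ac.in/\textasciitilde{}naru/dmha/Wednesday/Pisier.pdf}.

\end{thebibliography}
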